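\title{Pairs of powerful numbers satisfying a linear equation}

\begin{abstract}
A positive integer is powerful if it is divisible by the square of each of its prime factors. For fixed positive integers $A,B,C$ let $N(z)$ be the number of pairs of powerful numbers $m,m'\le z$ with $Am-Bm'=C$. We prove that $N(z)\ll z^{6/25}(\log z)^2$, and in particular that $N(z)=o(z^{1/4})$. We also show that $N(z)$ is either bounded or $\gg\log z$. For the upper bound, a large determinant places the solutions on few auxiliary curves in $\mathbb P^1\times\mathbb P^1$. Curves of low bidegree lead to Thue equations, and the remaining curves are treated by a determinant of size six.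
\end{abstract}

\section{Introduction}

A positive integer $n$ is \emph{powerful} if $p^2\mid n$ for every prime $p\mid n$. Every exponent $\ge2$ has the form $2j$ or $3+2j$, so the powerful numbers are exactly the numbers $x^3y^2$ with $x,y$ positive integers. Fix positive integers $A,B,C$, and for $z>0$ let $N(z)$ be the number of pairs $(m,m')$ of powerful numbers with
\begin{equation}\label{eq:linear}
Am-Bm'=C,\qquad m,m'\le z .
\end{equation}
The question treated here comes from \cite{Decomp}: is $N(z)=o(z^{1/4})$ as $z\to\infty$ for every choice of $A,B,C$?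

The number of powerful $m\le z$ is at least $\lfloor z^{1/2}\rfloor$, because squares are powerful, and at most $\sum_{x\ge1}(z/x^3)^{1/2}<3z^{1/2}$. Since $m$ determines $m'$, we have the trivial bound $N(z)<3z^{1/2}$, and the question asks for slightly more than a square-root saving. The condition $C\ne0$ cannot be dropped: for $A=B$ and $C=0$ the trivial bound has the right order. For $C\neq0$ one expects far fewer solutions. An integer of size $n$ is powerful with ``probability'' about $n^{-1/2}$. If $(Am-C)/B$ behaved like a random number of its size, $N(z)$ would be about $\sum m^{-1/2}$ over powerful $m\le z$, and this sum has order $\log z$, as it lies between $\sum_{y\le\sqrt z}1/y$ and three times that quantity. One therefore guesses that the answer is yes, and it is.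

\begin{theorem}\label{thm:upper}
For all fixed positive integers $A,B,C$ we have
$$N(z)\ll_{A,B,C} z^{6/25}(\log z)^2\qquad(z\ge2).$$
Since $6/25<1/4$, it follows that $N(z)=o(z^{1/4})$.
\end{theorem}

The order $\log z$ of the heuristic is also a lower bound, except in a degenerate case.

\begin{theorem}\label{thm:lower}
Let $A,B,C$ be positive integers. Either every solution $(m,m')$ of $Am-Bm'=C$ in powerful numbers has $ABmm'$ a perfect square, and then every solution satisfies $Am+Bm'\le C^2$, so that $N$ is bounded; or $N(z)\gg_{A,B,C}\log z$ for all $z\ge z_0(A,B,C)$. Both cases occur.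
\end{theorem}

Theorem~\ref{thm:lower} is elementary and independent of Theorem~\ref{thm:upper}; we prove it first, in Section~\ref{sec:lower}. For Theorem~\ref{thm:upper} we write $m=x^3y^2$, $m'=u^3v^2$ and count solutions of $Ax^3y^2-Bu^3v^2=C$ in dyadic boxes (Section~\ref{sec:boxes}). Fixing $(x,u)$ leaves an equation of Pell type, fixing $(y,v)$ leaves a cubic Thue equation, and this alone gives the exponent $2/5+\varepsilon$ (Section~\ref{sec:fix}). To do better we use that the rational points $(x/u,y/v)$, suitably scaled, lie extremely close to a fixed curve. Section~\ref{sec:small} explains on small determinants how this forces nearby solutions onto an algebraic curve, and why small determinants alone stop short of $1/4$. Section~\ref{sec:large} covers the solutions by $O(z^{1/5})$ curves of bounded degree. Sections~\ref{sec:low} and~\ref{sec:high} show that each curve carries at most about $z^{1/25}$ solutions; this is the origin of $6/25=1/5+1/25$.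

\medskip\noindent\textbf{Notation.} The constants implied by $\ll$, $O$, $\asymp$ and the constants $c,c_1,c_2,\dots$ depend only on $A,B,C$ and on the parameters shown as subscripts. We write $d(n)$ and $\omega(n)$ for the number of divisors and of prime divisors of $n$. We use $d(n)\ll_\varepsilon n^\varepsilon$ and, for fixed $c\ge1$, the bound $c^{\omega(n)}\ll_{c,\varepsilon}n^\varepsilon$; the latter holds because a prime $p\ge c^{1/\varepsilon}$ contributes a factor $c\le p^\varepsilon$, and there are boundedly many other primes.

\section{Pell families and the lower bound}\label{sec:lower}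

The solution $9-8=1$ for $A=B=C=1$ has $m=1^3\cdot3^2$ and $m'=2^3\cdot1^2$. Keeping the cubes and varying the squares leads to $y^2-8v^2=1$, whose solutions $(3,1),(17,6),(99,35),\dots$ give $289-288=1$, $9801-9800=1$, and so on. They grow geometrically, so about $\log z$ of them lie below $z$. The same happens whenever the quadratic form that appears does not factor over $\mathbb Q$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $(m,m')$ be a solution with $ABmm'=w^2$, $w\ge1$. Then
$$(Am+Bm'-2w)(Am+Bm'+2w)=(Am+Bm')^2-4ABmm'=(Am-Bm')^2=C^2 .$$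
Hence $Am+Bm'+2w$ divides $C^2$, and $Am+Bm'\le C^2$. If all solutions are of this kind, there are finitely many.

Otherwise take the solution with $ABmm'$ not a square and $m$ least, so that it depends only on $A,B,C$. Write $m=x^3y^2$, $m'=u^3v^2$, $a_1=Ax^3$, $a_2=Bu^3$, so that $a_1y^2-a_2v^2=C$. Since $a_1a_2(yv)^2=ABmm'$, the integer $a_1a_2$ is not a square, and Pell's equation $T^2-a_1a_2W^2=1$ has a solution with $T,W\ge1$. Put $y'=Ty+a_2Wv$ and $v'=Tv+a_1Wy$. In $a_1y'^2-a_2v'^2$ the two cross terms $2a_1a_2TWyv$ cancel, which leaves
$$a_1y'^2-a_2v'^2=(T^2-a_1a_2W^2)(a_1y^2-a_2v^2)=C .$$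
Moreover $\sqrt{a_1}\,y'+\sqrt{a_2}\,v'=\lambda(\sqrt{a_1}\,y+\sqrt{a_2}\,v)$ with $\lambda=T+W\sqrt{a_1a_2}>1$. The iterates $(y_k,v_k)$ of this map are therefore distinct pairs of positive integers of size $\ll\lambda^k$. They give distinct solutions $(x^3y_k^2,u^3v_k^2)$ with both entries $\ll\lambda^{2k}$, so $N(z)\gg\log z$ for large $z$.

The triple $(1,1,1)$ is of the second kind, since $9-8=1$ and $72$ is not a square. The triple $(9,1,3)$ is of the first kind, having no solutions: $9m-m'=3$ gives $3\mid m'$, hence $9\mid m'$, hence $9\mid3$.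
\end{proof}

\section{Reduction to dyadic boxes}\label{sec:boxes}

Fix one representation $x^3y^2$ for each powerful number. Given a pair counted by $N(z)$, write $m=x^3y^2$, $m'=u^3v^2$, and let $g=\gcd(x,u)$, $h=\gcd(y,v)$. Then $g^3h^2\mid C$, and $(x/g,u/g,y/h,v/h)$ satisfies the same equation with $C/(g^3h^2)$ in place of $C$. There are finitely many pairs $(g,h)$, so it suffices to prove, for every fixed triple $A,B,C$, the bound of Theorem~\ref{thm:upper} for the number of quadruples of positive integers with $x^3y^2\le z$ and
\begin{equation}\label{eq:main}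
Ax^3y^2-Bu^3v^2=C,\qquad \gcd(x,u)=\gcd(y,v)=1 .
\end{equation}
There are $O(1)$ quadruples with $Ax^3y^2<2C$. From now on a \emph{solution} is a quadruple of positive integers satisfying \eqref{eq:main} and $Ax^3y^2\ge2C$. By coprimality and positivity, a solution is determined by the point $((x:u),(y:v))$ of $\mathbb P^1\times\mathbb P^1$; this is the purpose of the reduction.

A \emph{box} is given by $x\in[X,2X)$, $y\in[Y,2Y)$, $u\in[U,2U)$, $v\in[V,2V)$, where $X,Y,U,V\ge1$ are powers of $2$. Put
$$Z=X^3Y^2,\qquad D=XU,\qquad E=YV .$$
Thus $Z$ is the size of $m$, while $D$ and $E$ count the pairs $(x,u)$ and $(y,v)$ available in the box. For a solution, $Bu^3v^2=Ax^3y^2-C$ lies in $[\frac12Ax^3y^2,Ax^3y^2)$. So if the box contains a solution, then $U^3V^2\asymp Z$, all four variables are $\ll Z^{1/2}$, and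
\begin{equation}\label{eq:DE}
D^3E^2\asymp Z^2,\qquad\text{that is,}\qquad E\asymp ZD^{-3/2}.
\end{equation}
Let $Z_0\ge2$ be a large constant depending only on $A,B,C$. The boxes with $Z<Z_0$ contain $O(1)$ solutions altogether. The rest of the paper proves the following bound.

\begin{proposition}\label{prop:box}
A box with $Z\ge Z_0$ contains
$$\ll_\varepsilon Z^{1/5+\varepsilon}+Z^{1/5}(\log Z)\Bigl(1+\min\bigl(D^{1/10},Z^{1/5}D^{-2/5}\bigr)\Bigr)$$
solutions.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:upper} from Proposition~\ref{prop:box}]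
We sum over the boxes with $Z\le z$ that contain a solution. Given $X,Y,U$, the relation $U^3V^2\asymp Z$ leaves $O(1)$ values of $V$, so there are $O((\log z)^3)$ boxes. With $\varepsilon=1/100$, the terms $Z^{1/5+\varepsilon}$ and $Z^{1/5}\log Z$ contribute $\ll z^{1/5+2\varepsilon}=z^{0.22}$. In the remaining term fix $X,Y$ and let $U$ vary. Then $D$ runs through powers of $2$, the two quantities in the minimum are equal at $D=Z^{2/5}$, where both are $Z^{1/25}$, and
$$\sum_{D\le Z^{2/5}}D^{1/10}+\sum_{D>Z^{2/5}}Z^{1/5}D^{-2/5}\ll Z^{1/25},$$
both sums being geometric. It remains to sum $Z^{6/25}\log Z$ over $X,Y$ with $X^3Y^2\le z$. For fixed $X$ the sum over $Y$ is $\ll z^{6/25}\log z$, again as a geometric sum, and there are $O(\log z)$ values of $X$.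
\end{proof}

We now fix a box with $Z\ge Z_0$ that contains a solution, and all solutions considered lie in it. The symbol $Z^{O(1)}$ denotes a quantity of absolute value at most $Z^c$.

\section{Fixing two of the variables}\label{sec:fix}

If $(x,u)$ or $(y,v)$ is fixed, \eqref{eq:main} is a binary equation whose coefficients grow with $Z$. We need bounds for the number of its solutions that are uniform in these coefficients.

\begin{lemma}\label{lem:pell}
For given $(x,u)$ there are $\ll_\varepsilon Z^\varepsilon$ solutions $(x,u,y,v)$ in the box.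
\end{lemma}

\begin{proof}
Put $a_1=Ax^3$, $a_2=Bu^3$. Multiplying \eqref{eq:main} by $a_1$ gives $(a_1y)^2-a_1a_2v^2=a_1C$, where $0<a_1C=Z^{O(1)}$. If $a_1a_2=w^2$ with an integer $w\geq1$, then $a_1y+wv$ is a positive divisor of $a_1C$ with complementary divisor $a_1y-wv$, and the two determine $(y,v)$. So there are at most $d(a_1C)\ll_\varepsilon Z^\varepsilon$ solutions.

Otherwise $\alpha=a_1y+v\sqrt{a_1a_2}$ is an integer of norm $a_1C$ in a real quadratic field, and $\alpha$ determines $(y,v)$. The number of integral ideals of norm $n$ is multiplicative in $n$; for $n=p^j$ it is $j+1$ if $p$ splits and at most $1$ otherwise. So at most $d(a_1C)$ ideals $(\alpha)$ occur. Two positive generators of the same ideal differ by a power of the fundamental unit $\lambda>1$. Since its conjugate satisfies $|\lambda'|=1/\lambda<\lambda$, we have $\lambda=(t_1+t_2\sqrt\Delta)/2$ with positive integers $t_1,t_2$, where $\Delta\ge5$ is the discriminant; thus $\lambda\ge(1+\sqrt5)/2$ in every real quadratic field. As $1\le\alpha\le Z^{O(1)}$, each ideal has $O(\log Z)$ admissible generators.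
\end{proof}

For Thue equations we use a bound for unit equations. Let $L$ be a number field and $S$ a finite set of places of $L$ containing all infinite places. An element of $L$ is an \emph{$S$-integer} if its valuation at every prime ideal outside $S$ is $\ge0$, and an \emph{$S$-unit} if all these valuations are $0$. If a product of $S$-integers is an $S$-unit, each factor is an $S$-unit, since nonnegative integers with sum $0$ vanish. By a theorem of Evertse \cite[Theorem~1]{Evertse}, for $\mu_1,\mu_2\in L^*$ the equation $\mu_1w_1+\mu_2w_2=1$ has at most $3\cdot7^{[L:\mathbb Q]+2|S|}$ solutions in $S$-units $w_1,w_2$. The bound does not depend on $\mu_1,\mu_2$, which is the uniformity we need.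

\begin{lemma}\label{lem:thue}
Let $F\in\mathbb Z[\xi,\eta]$ be a binary form of degree $n$ with at least three distinct zeros in $\mathbb P^1(\overline{\mathbb Q})$, let $h\ne0$ be an integer, and let $H\ge2$ be an upper bound for $|h|$ and for the absolute values of the coefficients of $F$. Then $F(\xi,\eta)=h$ has $\ll_{n,\varepsilon}H^\varepsilon$ solutions in coprime integers.
\end{lemma}

Two zeros are not enough: $\xi^2-8\eta^2=1$ has infinitely many solutions.

\begin{proof}
Write $F=f\eta^l\prod_i(\xi-\theta_i\eta)$, where $f\neq0$ is the coefficient of $\xi^{n-l}\eta^l$ in $F$. The numbers $f\theta_i$ are algebraic integers. Let $L$ be the field generated by the $\theta_i$, so $[L:\mathbb Q]\le n!$, and let $S$ consist of the infinite places and the places above the primes dividing $fh$, so $|S|\le n!\,(1+\omega(fh))$. Then $f$ and $h$ are $S$-units and the $\theta_i$ are $S$-integers. At an integral solution the linear factors $\eta$ (if $l\ge1$) and $\xi-\theta_i\eta$ take $S$-integral values whose product, with multiplicities, is the $S$-unit $h/f$. So these values are $S$-units.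

Choose three pairwise nonproportional linear factors $\ell_1,\ell_2,\ell_3$. They lie in a two-dimensional space, so $\mu_1\ell_1+\mu_2\ell_2=\ell_3$ with $\mu_1,\mu_2\in L^*$ depending only on $F$. Each solution gives $S$-units $w_1=\ell_1/\ell_3$, $w_2=\ell_2/\ell_3$ with $\mu_1w_1+\mu_2w_2=1$. The value $w_1$ determines $(\xi:\eta)$, hence the coprime pair $(\xi,\eta)$ up to sign. So there are at most $6\cdot7^{n!\,(3+2\omega(fh))}$ solutions, and this is $\ll_{n,\varepsilon}H^\varepsilon$ because $|fh|\le H^2$.
\end{proof}

\begin{lemma}\label{lem:cubic}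
For given $(y,v)$ there are $\ll_\varepsilon Z^\varepsilon$ solutions $(x,u,y,v)$ in the box.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:thue} to $F=Ay^2\xi^3-Bv^2\eta^3$ and $h=C$. The coefficients are $Z^{O(1)}$, and the zeros correspond to the three cube roots of $Bv^2/(Ay^2)\neq0$.
\end{proof}

By Lemmas~\ref{lem:pell} and~\ref{lem:cubic} the box contains $\ll_\varepsilon\min(D,E)Z^\varepsilon$ solutions. Since $\min(D,E)^5\le D^3E^2\ll Z^2$, this already gives $N(z)\ll_\varepsilon z^{2/5+\varepsilon}$, the worst case being the \emph{balanced} boxes $D\asymp E\asymp Z^{2/5}$. It also proves Proposition~\ref{prop:box} if $D<Z^{1/5}$ or $E<Z^{1/5}$. From now on we assume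
$$D,E\ge Z^{1/5},$$
and we define $\sigma$ by $D=Z^\sigma$ and put $\sigma'=1-\frac32\sigma$, so that $E\asymp Z^{\sigma'}$ by \eqref{eq:DE}. Then $\sigma\ge\frac15$, and $Z^{1/5}\le E\ll Z^{\sigma'}$ gives $\sigma'\ge\frac16$ for $Z\ge Z_0$. Each lower bound yields an upper bound for the other exponent:
\begin{equation}\label{eq:sigma}
\tfrac15\le\sigma\le\tfrac59,\qquad \tfrac16\le\sigma'\le\tfrac7{10}.
\end{equation}

\section{The determinant principle and small determinants}\label{sec:small}

Attach to each solution the normalized ratios
$$s=\frac{x/X}{u/U},\qquad t=\frac{y/Y}{v/V},$$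
which lie in $(\frac12,2)$ and determine the solution. Dividing \eqref{eq:main} by $Bu^3v^2$ gives $s^3t^2=\kappa(1+\zeta)$, where $\kappa=BU^3V^2/(AX^3Y^2)\asymp1$ depends only on the box and $\zeta=C/(Bu^3v^2)$. Equivalently,
\begin{equation}\label{eq:curve}
t=\gamma(s)(1+\zeta)^{1/2},\qquad \gamma(s)=\kappa^{1/2}s^{-3/2},\qquad 0<\zeta\le c_1/Z .
\end{equation}
So all points $(s,t)$ lie within $O(1/Z)$ of the curve $t=\gamma(s)$. This is where it matters that $C$ is fixed while $Z$ grows.

A polynomial in $x,u,y,v$ has \emph{bidegree} $(a,b)$ if it is homogeneous of degree $a$ in $(x,u)$ and of degree $b$ in $(y,v)$; it then defines a curve in $\mathbb P^1\times\mathbb P^1$. We use B\'ezout's theorem in the following form: two forms of bidegrees $(a,b)$ and $(a',b')$ without common factor have at most $ab'+a'b$ common zeros in $\mathbb P^1\times\mathbb P^1$ over $\mathbb C$. After bihomogenization, the same bound holds for the common zeros in $\mathbb C^2$ of two coprime polynomials in $s,t$ with partial degrees $(a,b)$ and $(a',b')$.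

Points close together on a smooth curve make the determinant of the monomials $s^it^k$ small. The next lemma converts a small real determinant into a vanishing integer determinant.

\begin{lemma}\label{lem:det}
Let $a,b\ge0$ be integers, $K=(a+1)(b+1)$, and let $\mathcal S$ be a set of solutions. Suppose that for any $K$ distinct elements of $\mathcal S$, with coordinates $(s_n,t_n)$, $1\le n\le K$,
\begin{equation}\label{eq:detcond}
2^{(a+b)K}D^{aK/2}E^{bK/2}\,\bigl|\det(s_n^it_n^k)\bigr|<1 ,
\end{equation}
the columns being indexed by $0\le i\le a$, $0\le k\le b$. Then some nonzero $F\in\mathbb Z[x,u,y,v]$ of bidegree $(a,b)$, with coefficients $\ll_{a,b}Z^{(a+b)K/2}$, vanishes on $\mathcal S$.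
\end{lemma}

\begin{proof}
Consider the integer matrix with rows indexed by $\mathcal S$ and columns given by the $K$ monomials $x^iu^{a-i}y^kv^{b-k}$. From $x=suX/U$ and $y=tvY/V$ we get
$$x^iu^{a-i}y^kv^{b-k}=X^iU^{a-i}Y^kV^{b-k}\cdot(u/U)^a(v/V)^b\cdot s^it^k .$$
The first factor depends only on the column. The averages of $i$ and of $a-i$ over the columns are $a/2$, those of $k$ and of $b-k$ are $b/2$, so the product of the first factors is $D^{aK/2}E^{bK/2}$. The second factor depends only on the row and is at most $2^{a+b}$. By \eqref{eq:detcond} every $K\times K$ minor is an integer of absolute value $<1$, hence $0$, and the rank $\varrho$ of the matrix is less than $K$. If $\mathcal S$ is empty, take any monomial for $F$. Otherwise choose a nonsingular $\varrho\times\varrho$ submatrix and one further column. The signed $\varrho\times\varrho$ minors of the resulting $\varrho\times(\varrho+1)$ matrix, extended by zeros, form a nonzero integer vector orthogonal to the chosen rows, hence to all rows. Its entries are the coefficients of $F$. They are $\ll_{a,b}Z^{(a+b)K/2}$ because all variables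 are $\ll Z^{1/2}$.
\end{proof}

\begin{example}[Bidegree $(1,0)$]\label{ex:spacing}
Here $K=2$, the determinant is $s_2-s_1$, and \eqref{eq:detcond} reads $4D|s_2-s_1|<1$. Two solutions satisfying this are zeros of one linear form in $(x,u)$, so $s_1=s_2$. Hence \emph{distinct values of $s$ differ by at least $1/(4D)$}.
\end{example}

\begin{example}[Bidegree $(1,1)$]\label{ex:four}
Take four solutions with $s_n=s_0+p_n$, $0\le p_n\le\delta$, where $Z^{-1/3}\le\delta\le1$. The columns are $1,s,t,st$. By \eqref{eq:curve}, $t=\gamma(s)+O(Z^{-1})$, and Taylor's formula at $s_0$ writes each column as a combination, with bounded coefficients, of the vectors $(1)_n,(p_n)_n,(p_n^2)_n$, plus a remainder vector with entries $O(\delta^3+Z^{-1})=O(\delta^3)$. Expand the determinant by multilinearity in the columns. A term that uses one of the three vectors twice vanishes. The other terms contain one, two, three or four remainders and are $\ll\delta^{0+1+2+3}$, $\delta^{0+1+3+3}$, $\delta^{0+3+3+3}$, $\delta^{12}$. So the determinant is $\ll\delta^6$, and \eqref{eq:detcond} holds if $D^2E^2\delta^6$ is a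 small constant, that is, for $\delta=c(DE)^{-1/3}$. This choice satisfies $\delta\ge Z^{-1/3}$, because $DE\ll ZD^{-1/2}\le Z^{9/10}$. Thus the solutions in an interval of length $\delta$ lie on one curve of bidegree $(1,1)$, and we shall see in Section~\ref{sec:low} that such a curve carries $\ll_\varepsilon Z^\varepsilon$ solutions. A balanced box therefore contains $\ll_\varepsilon Z^{4/15+\varepsilon}$ solutions. This improves on $2/5$, but $4/15>1/4$.
\end{example}

The next case shows both the target and the obstacle. For bidegree $(2,1)$ we have $K=6$ and the factor in \eqref{eq:detcond} is $D^6E^3$, which is $\asymp Z^{18/5}$ in a balanced box. If the points lay exactly on $t=\gamma(s)$, the determinant would be $\ll\delta^{0+1+\dots+5}=\delta^{15}$, and $\delta\asymp Z^{-6/25}$ would be admissible. But the remainder is now $O(\delta^5+Z^{-1})$, and for $\delta<Z^{-1/5}$ the expansion contains terms for which we only have the bound $\delta^{10}Z^{-1}$. The condition $Z^{18/5}\delta^{10}Z^{-1}<1$ requires $\delta<Z^{-13/50}$, and $13/50>1/4$. The difficulty is that the perturbation $\zeta$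 does not shrink with the interval.

We overcome it in two steps. First we treat $\zeta$ as a second small variable and use a very large determinant to put the solutions in an interval of length $Z^{-1/5}$ on an algebraic curve of bounded degree. Along that curve the perturbation is an algebraic function of $s$; its derivatives can be bounded, so that its contribution does shrink on shorter intervals, and the estimate $\delta^{15}$ is recovered.

\section{Auxiliary curves from a large determinant}\label{sec:large}

Which length $\delta=Z^{-1/q}$ can a large determinant reach? Expanding the entries in monomials $p^\alpha\zeta^\beta$, each of size $Z^{-(\alpha/q+\beta)}$, we gain the sum of the $K$ smallest values of $\alpha/q+\beta$. About $qL^2/2$ values are at most $L$, so the $n$-th value is about $\sqrt{2n/q}$ and the sum is about $\frac23\sqrt{2/q}\,K^{3/2}$. The loss in \eqref{eq:detcond} has exponent $\frac12(a\sigma+b\sigma')K$. Under $ab\approx K$ it is least for $a/b=\sigma'/\sigma$, where it is about $\sqrt{\sigma\sigma'}\,K^{3/2}$, and $\sigma\sigma'=\sigma(1-\frac32\sigma)\le\frac16$.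 Gain and loss have the same order, and the gain wins if $8/(9q)>1/6$, that is, $q<16/3$. We take $q=5$, and $K\approx10^4$ will absorb the lower-order terms.

From now on
$$\delta=Z^{-1/5}.$$
An \emph{arc} is an interval $[s_0,s_0+\delta]$ with $s_0\in[\frac12,2]$; the interval $[\frac12,2]$ is covered by $O(Z^{1/5})$ arcs. Put $r=\sqrt{\sigma'/\sigma}$ and
$$a_0=\lfloor100r\rfloor,\qquad b_0=\lfloor100/r\rfloor,\qquad K=(a_0+1)(b_0+1)>10^4 .$$
By \eqref{eq:sigma}, $\frac3{10}\le r^2\le\frac72$, so $a_0,b_0\le200$. The assumption $D,E\ge Z^{1/5}$ serves to keep these degrees bounded.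

\begin{proposition}\label{prop:aux}
For each arc there is a nonzero $F\in\mathbb Z[x,u,y,v]$ of bidegree $(a_0,b_0)$, with coefficients $Z^{O(1)}$, that vanishes at all solutions with $s$ in the arc.
\end{proposition}

\begin{proof}
We verify \eqref{eq:detcond} for $K$ solutions with $s_n=s_0+p_n$, $0\le p_n\le\delta$.

\emph{Expansion.} By \eqref{eq:curve}, $s^it^k=\kappa^{k/2}(s_0+p)^{i-3k/2}(1+\zeta)^{k/2}$. Since $s_0\ge\frac12$, this function of $(p,\zeta)$ is holomorphic for $|p|<\frac12$, $|\zeta|<1$, and it is bounded by some $M=O(1)$ for $|p|\le\frac14$, $|\zeta|\le\frac12$, where $\frac14\le|s_0+p|\le\frac94$. Number the columns $l=1,\dots,K$. By Cauchy's estimates the $l$-th function is $\sum_{\alpha,\beta\ge0}c^{(l)}_{\alpha\beta}p^\alpha\zeta^\beta$ with $|c^{(l)}_{\alpha\beta}|\le M4^\alpha2^\beta$. At our points $p_n\le\delta$ and $\zeta_n\le c_1\delta^5$, so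
$$|c^{(l)}_{\alpha\beta}|\,p_n^\alpha\zeta_n^\beta\le M(c_2\delta)^{\alpha+5\beta},\qquad c_2=\max\bigl(4,(2c_1)^{1/5}\bigr).$$
For $Z\ge Z_0$ we have $2c_2\delta\le1$, the series converge absolutely, and multilinearity in the columns gives
$$\det(s_n^it_n^k)=\sum_{(\alpha_1,\beta_1),\dots,(\alpha_K,\beta_K)}\Bigl(\prod_{l}c^{(l)}_{\alpha_l\beta_l}\Bigr)\det\bigl(p_n^{\alpha_l}\zeta_n^{\beta_l}\bigr)_{n,l}.$$
Terms in which two pairs $(\alpha_l,\beta_l)$ coincide vanish. Let $\nu$ be the sum of the $K$ smallest values, counted with multiplicity, of $\alpha+5\beta$ over all $\alpha,\beta\ge0$; it is $O(1)$ because $K$ is. In a term with distinct pairs, $W=\sum_l(\alpha_l+5\beta_l)\ge\nu$, and the term is at most $K!\,M^K(c_2\delta)^W\le K!\,M^K(2c_2\delta)^\nu2^{-W}$. The sum of $2^{-W}$ over all $K$-tuples is $\bigl(\sum_{\alpha,\beta}2^{-\alpha-5\beta}\bigr)^K\le4^K$. Hence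
$$|\det(s_n^it_n^k)|\ll\delta^\nu=Z^{-\nu/5}.$$

\emph{The gain.} The unit squares with lower-left corners $(\alpha,\beta)$, $\alpha+5\beta\le L$, lie in the triangle $\xi,\eta\ge0$, $\xi+5\eta\le L+6$, whose area is $(L+6)^2/10$. So the $n$-th smallest value $L_n$ of $\alpha+5\beta$ satisfies $n\le(L_n+6)^2/10$, that is, $L_n\ge\sqrt{10n}-6$. With $\sum_{n\le K}\sqrt n\ge\int_0^K\sqrt\xi\,d\xi=\frac23K^{3/2}$ and $\sqrt K>100$,
$$\nu/K\ge\tfrac23\sqrt{10K}-6>210.8-6=204.8,\qquad\text{so}\qquad \nu/5>40.96\,K .$$

\emph{The loss.} We have $D^{a_0K/2}E^{b_0K/2}\ll Z^{(a_0\sigma+b_0\sigma')K/2}$, and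
$$\tfrac12(a_0\sigma+b_0\sigma')\le50\,(r\sigma+\sigma'/r)=100\sqrt{\sigma\sigma'}\le100/\sqrt6<40.83 .$$
The left side of \eqref{eq:detcond} is therefore $\ll Z^{(40.83-40.96)K}\le Z^{-K/10}$, which is less than $1$ for $Z\ge Z_0$. Lemma~\ref{lem:det} gives $F$.
\end{proof}

We pass to irreducible components. A factor of a bihomogeneous polynomial is bihomogeneous: if $F=F_1F_2$, the highest degree in $(x,u)$ of a term of $F$ is the sum of those of $F_1$ and $F_2$, the same holds for the lowest degree, and the two agree for $F$, hence for each $F_i$; the argument for $(y,v)$ is the same. For sizes we recall Gelfond's inequality: if $H(\cdot)$ denotes the largest modulus of a coefficient and $F=F_1\cdots F_j$, then $H(F_1)\cdots H(F_j)\le\exp(\Sigma)H(F)$, where $\Sigma$ is the sum of the partial degrees of $F$. Nonzero integer polynomials have $H\ge1$, so each factor of $F$ over $\mathbb Z$ has $H\le\exp(\Sigma)H(F)$. Factoring the form $F$ of Proposition~\ref{prop:aux} over $\mathbb Z$, we obtain the following.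

\begin{corollary}\label{cor:components}
For each arc there are at most $400$ forms $G\in\mathbb Z[x,u,y,v]$, each irreducible over $\mathbb Q$, of bidegree $(a,b)\neq(0,0)$ with $a,b\le200$, and with coefficients $Z^{O(1)}$, such that every solution with $s$ in the arc is a zero of one of them.
\end{corollary}

It remains to count the solutions on one such curve $G=0$. The plan is to cut it with a second curve of bidegree $(2,1)$ or $(1,2)$ and apply B\'ezout's theorem. This needs the second curve not to contain the first, which is guaranteed if $a,b\ge2$ and may fail otherwise. The curves with $\min(a,b)\le1$ need a different, arithmetic argument.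

\section{Curves with $\min(a,b)\le1$: Thue equations}\label{sec:low}

On a curve with $b=1$ the ratio $y/v$ is a rational function of $x/u$, and substitution into \eqref{eq:main} leaves a binary equation. For $G=yu-vx$, coprimality gives $(y,v)=(x,u)$, and \eqref{eq:main} becomes the Thue equation $Ax^5-Bu^5=C$. For $G=yx-vu$ we get $(y,v)=(u,x)$ and $x^2u^2(Ax-Bu)=C$; this form has exactly three zeros, just enough for Lemma~\ref{lem:thue}. The next lemma shows that there are never fewer.

\begin{lemma}\label{lem:three}
Let $(i,j)=(3,2)$ or $(2,3)$, and let $P,Q\in\mathbb C[\xi,\eta]$ be coprime forms of the same degree $r\ge1$. Then $\Psi=A\xi^iP^j-B\eta^iQ^j$ is a nonzero form with at least three distinct zeros in $\mathbb P^1(\mathbb C)$.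
\end{lemma}

\begin{proof}
Let $\varphi=A\xi^iP^j/(B\eta^iQ^j)$, a rational function on $\mathbb P^1$, and let $O_1=\{\xi=0\}$, $O_2=\{\eta=0\}$. The order of $\varphi$ is divisible by $j$ at every point other than $O_1,O_2$, and is $\equiv\pm i\not\equiv0\pmod j$ at these two points. Let $\mu_1,\mu_2\ge1$ be the absolute values of the orders at $O_1,O_2$. In particular $\varphi$ is nonconstant, of degree $n\ge1$ say. Since $\Psi=B\eta^iQ^j\,(\varphi-1)$, the form $\Psi$ is nonzero and vanishes at each point of $\varphi^{-1}(1)$.

The Riemann--Hurwitz formula for $\varphi\colon\mathbb P^1\to\mathbb P^1$ says that $\sum(e-1)=2n-2$, where $e$ runs over the ramification indices at all points; also $\sum e=n$ over each fiber. Keeping only the fibers over $0,1,\infty$ gives $2n-2\ge3n-\#\varphi^{-1}\{0,1,\infty\}$, that is, $\#\varphi^{-1}\{0,1,\infty\}\ge n+2$. The absolute orders of the zeros and poles of $\varphi$ add up to $2n$, and away from $O_1,O_2$ they are at least $j$. So $\#\varphi^{-1}\{0,\infty\}\le2+(2n-\mu_1-\mu_2)/j$, and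
\begin{equation}\label{eq:RH}
\#\varphi^{-1}(1)\ge\frac{(j-2)n+\mu_1+\mu_2}{j}.
\end{equation}

Call $O_1$ \emph{exceptional} if $\xi\mid Q$, and $O_2$ exceptional if $\eta\mid P$. An exceptional point is a zero of both terms of $\Psi$, and it is not in $\varphi^{-1}(1)$, since $\varphi$ is $0$ or $\infty$ there. If $O_1$ is not exceptional, then $\mu_1=i+j\operatorname{ord}_\xi P\ge i$; if $O_2$ is not exceptional, then $\mu_2=i+j\operatorname{ord}_\eta Q\ge i$. Let $f\in\{0,1,2\}$ be the number of exceptional points. We must show $\#\varphi^{-1}(1)\ge3-f$. For $f=2$ this holds because $\varphi$ is surjective.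

Let $(i,j)=(3,2)$. The right side of \eqref{eq:RH} is $(\mu_1+\mu_2)/2$, which is at least $(3+3)/2=3$ for $f=0$ and at least $(1+3)/2=2$ for $f=1$.

Let $(i,j)=(2,3)$. The right side is $(n+\mu_1+\mu_2)/3$. If $f=0$, then $\xi$ is prime to $\eta Q$ and $P$ is prime to $\eta Q$, so nothing cancels in $\varphi$, $n=3r+2\ge5$, and the bound is at least $(5+2+2)/3=3$. If $f=1$, we may assume that $O_1$ is exceptional, since replacing $\varphi$ by $1/\varphi$ exchanges the roles of $(\xi,P)$ and $(\eta,Q)$. Then $P$ is prime to $\eta Q$ and $\xi^3\mid Q^3$, so exactly the factor $\xi^2$ cancels, $n=3r\ge3$, and the bound is at least $(3+1+2)/3=2$.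
\end{proof}

\begin{proposition}\label{prop:low}
Let $G$ be as in Corollary~\ref{cor:components}, with $\min(a,b)\le1$. Then $G$ vanishes at $\ll_\varepsilon Z^\varepsilon$ solutions.
\end{proposition}

\begin{proof}
\emph{The case $a=0$ or $b=0$.} Here $G$ is a binary form in $(y,v)$, respectively $(x,u)$, irreducible over $\mathbb Q$. If it has a rational zero, it is linear, and then the coprime positive pair $(y,v)$, respectively $(x,u)$, is determined. Lemma~\ref{lem:cubic}, respectively Lemma~\ref{lem:pell}, applies.

\emph{The case $b=1$, $a\ge1$.} Write $G=yQ(x,u)-vP(x,u)$ with integral forms $P,Q$ of degree $a$. Since $G$ is irreducible and $a\geq1$, they are nonzero and coprime over $\mathbb Q$. Consider the linear map $(P_1,Q_1)\mapsto P_1P+Q_1Q$ from pairs of forms of degree $a-1$ to forms of degree $2a-1$. Its matrix in the monomial bases is the $2a\times2a$ Sylvester matrix, whose determinant $R$ is the resultant of $P$ and $Q$; thus $R\in\mathbb Z$ and $R=Z^{O(1)}$. The map is injective, because $P_1P=-Q_1Q$ forces $P\mid Q_1$ and $Q\mid P_1$, hence $P_1=Q_1=0$ by degrees; so $R\ne0$.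 Multiplying by the adjugate matrix shows that $Rx^{2a-1}$ and $Ru^{2a-1}$ are of the form $P_1P+Q_1Q$ with $P_1,Q_1\in\mathbb Z[x,u]$. In particular $P$ and $Q$ have no common zero in $\mathbb P^1(\mathbb C)$.

At a solution on $G=0$ we have $yQ(x,u)=vP(x,u)$ with $\gcd(y,v)=1$, so $P(x,u)=ky$ and $Q(x,u)=kv$ for an integer $k$, and $k\neq0$ since there is no common zero. The integer $k$ divides $Rx^{2a-1}$ and $Ru^{2a-1}$, and $\gcd(x,u)=1$, so $k\mid R$. This leaves $2d(|R|)\ll_\varepsilon Z^{\varepsilon/2}$ values of $k$. For each, multiplying \eqref{eq:main} by $k^2$ gives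
$$Ax^3P(x,u)^2-Bu^3Q(x,u)^2=Ck^2\ne0 .$$
The form on the left has bounded degree, coefficients $Z^{O(1)}$, and at least three zeros by Lemma~\ref{lem:three} with $(i,j)=(3,2)$. By Lemma~\ref{lem:thue} there are $\ll_\varepsilon Z^{\varepsilon/2}$ pairs $(x,u)$, and $(x,u)$ and $k$ determine $(y,v)$.

\emph{The case $a=1$, $b\ge1$.} Now $G=xQ(y,v)-uP(y,v)$ with nonzero coprime integral forms $P,Q$ of degree $b$. From $\gcd(x,u)=1$ we get $P(y,v)=kx$, $Q(y,v)=ku$ with $k\ne0$, and from $\gcd(y,v)=1$ we get that $k$ divides the resultant of $P$ and $Q$. Multiplying \eqref{eq:main} by $k^3$ gives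
$$Ay^2P(y,v)^3-Bv^2Q(y,v)^3=Ck^3\neq0,$$
to which Lemma~\ref{lem:three} with $(i,j)=(2,3)$ and Lemma~\ref{lem:thue} apply.
\end{proof}

\section{Curves with $a,b\ge2$: a determinant of size six}\label{sec:high}

\begin{proposition}\label{prop:high}
Let $G$ be as in Corollary~\ref{cor:components}, with $a,b\ge2$. Then $G$ vanishes at
$$\ll(\log Z)\Bigl(1+\min\bigl(D^{1/10},Z^{1/5}D^{-2/5}\bigr)\Bigr)$$
solutions with $s$ in a given arc.
\end{proposition}

The size of the coefficients of $G$ plays no role in the proof; all constants depend only on the bound $a,b\le200$ and on $A,B,C$.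

Suppose first that $G$ factors over $\overline{\mathbb Q}$. Normalize each irreducible factor to have one coefficient equal to $1$. The Galois group permutes the distinct factors, and the product over one orbit is a rational divisor of $G$, hence equals $G$ up to a constant. So $G$ is a constant times the product of at least two conjugate, pairwise nonproportional forms. A rational zero of one of them is a zero of all, and by B\'ezout's theorem two of them have at most $2ab$ common zeros. In this case there are $O(1)$ solutions.

From now on $G$ is irreducible over $\overline{\mathbb Q}$, and hence over $\mathbb C$. Put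
$$\Gamma(s,t)=G(sX,U,tY,V)\in\mathbb R[s,t],$$
the arguments standing for $x,u,y,v$. Since $G$ is not divisible by $u$ or $v$, the polynomial $\Gamma$ is irreducible over $\mathbb C$, of degree $a$ in $s$ and $b$ in $t$. As $(sX:U)=(x:u)$ and $(tY:V)=(y:v)$, a solution lies on $G=0$ exactly when $\Gamma(s,t)=0$. For each number $s_1$ the polynomial $\Gamma(s_1,t)$ is nonzero, for otherwise $s-s_1$ would divide $\Gamma$. So at most $b$ of our solutions share a value of $s$, and discarding $O(1)$ values of $s$ discards $O(1)$ solutions.

\subsection*{Monotone pieces}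
Along a real branch $t=g(s)$ of $\Gamma=0$ the perturbation is the function $\rho=g-\gamma$. By \eqref{eq:curve}, at a solution on the branch
\begin{equation}\label{eq:rho}
|\rho(s)|=\gamma(s)\bigl((1+\zeta)^{1/2}-1\bigr)\le c_3/Z .
\end{equation}
We need bounds for the derivatives of $\rho$. A small function can have large derivatives by oscillating, as $Z^{-1}\sin(Z^2s)$ does. An algebraic function of bounded degree cannot oscillate often.

\begin{lemma}\label{lem:pieces}
There are $O(1)$ pairs $(J,g)$, where $J$ is an open subinterval of the arc and $g$ is real-analytic on $J$, with the following properties. On $J$, the functions $\rho^{(j)}$, $0\le j\le5$, where $\rho=g-\gamma$, are monotone, and $|\rho|\le c_3/Z$. All but $O(1)$ of the solutions on $G=0$ with $s$ in the arc satisfy $s\in J$ and $t=g(s)$ for one of the pairs.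
\end{lemma}

\begin{proof}
The leading coefficient and the discriminant of $\Gamma$ with respect to $t$ are polynomials in $s$ of bounded degree. They are nonzero, the latter because $\Gamma$ is irreducible over $\mathbb C(s)$ by Gauss's lemma and therefore has no multiple root. Remove their zeros and the endpoints from the arc. On each of the $O(1)$ remaining open intervals $\Gamma(s,\cdot)$ has $b$ distinct roots that depend continuously on $s$, so the number of real roots is constant. By the implicit function theorem the real roots are at most $b$ analytic functions $g(s)$, and $\Gamma_t(s,g(s))\ne0$. Fix one of them.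

We claim that for $1\le j\le6$ the function $\rho^{(j)}$ vanishes identically or has $O(1)$ zeros. We have $g^{(j)}=R_j(s,g)/\Gamma_t(s,g)^{2j-1}$ with polynomials $R_j$ of bounded degree: $R_1=-\Gamma_s$, and differentiating the quotient, inserting $g'=-\Gamma_s/\Gamma_t$ and multiplying numerator and denominator by $\Gamma_t$ gives
$$R_{j+1}=\bigl(\partial_sR_j\cdot\Gamma_t-\partial_tR_j\cdot\Gamma_s\bigr)\Gamma_t-(2j-1)R_j\bigl(\Gamma_{st}\Gamma_t-\Gamma_{tt}\Gamma_s\bigr).$$
Also $\gamma^{(j)}=\gamma_j\kappa^{1/2}s^{-3/2-j}$ with $\gamma_j=(-\frac32)(-\frac52)\cdots(-\frac12-j)\ne0$. Squaring removes the half-integral power: the polynomial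
$$Q_j=s^{2j+3}R_j^2-\gamma_j^2\kappa\,\Gamma_t^{4j-2}$$
vanishes at $(s,g(s))$ exactly when $g^{(j)}(s)=\pm\gamma^{(j)}(s)$. If $\Gamma\nmid Q_j$, then $\Gamma$ and $Q_j$ are coprime, and B\'ezout's theorem leaves $O(1)$ zeros of $\rho^{(j)}$. If $\Gamma\mid Q_j$, then $g^{(j)}=\pm\gamma^{(j)}$ on the whole interval, with a constant sign because $g^{(j)}$ is continuous and $\gamma^{(j)}$ has no zero. Then $\rho^{(j)}$ is $0$ or $-2\gamma^{(j)}$, and the claim holds again.

Remove the zeros of those $\rho^{(j)}$, $1\le j\le6$, that do not vanish identically. On each of the $O(1)$ resulting open intervals these derivatives do not change sign, so $\rho,\rho',\dots,\rho^{(5)}$ are monotone. Since $\rho$ is monotone, the subset where $|\rho|\le c_3/Z$ is an interval, and by \eqref{eq:rho} it contains the $s$-values of all solutions on this part of the branch. Let $J$ be its interior, and drop it if it is empty. Altogether $O(1)$ values of $s$ have been discarded.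
\end{proof}

\subsection*{Derivative bounds}
Fix a pair $(J,g)$, with $J=(s_-,s_+)$ of length $\ell\le\delta$. A solution on this piece is determined by $s$. Monotonicity does not control derivatives near the endpoints, as the function $Z^{-1}\sqrt{(s-s_-)/\ell}$ shows. We therefore cover $J$ by the intervals
$$[s_-+2^{-k-1}\ell,\;s_-+2^{-k}\ell],\qquad[s_+-2^{-k}\ell,\;s_+-2^{-k-1}\ell]\qquad(k\ge1).$$
Each has length $\lambda=2^{-k-1}\ell\le\delta$ and distance at least $\lambda$ from both endpoints of $J$. The intervals with $2^{-k}\ell<1/(4D)$ lie in two end intervals of length less than $1/(4D)$, which carry at most one solution each by Example~\ref{ex:spacing}. The others have $2^k\le4D\ell\leq 4Z$, so there are $O(\log Z)$ of them. Let $I$ be one of these, of length $\lambda$.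

\begin{lemma}\label{lem:deriv}
For $s\in I$ and $0\le j\le5$ we have $|\rho^{(j)}(s)|\ll\lambda^{-j}Z^{-1}$.
\end{lemma}

\begin{proof}
The case $j=0$ is part of Lemma~\ref{lem:pieces}. Let $j\ge1$; replacing $\rho$ by $-\rho$ if necessary, let $T=\rho^{(j)}(s)\geq0$. Since $\rho^{(j)}$ is monotone, $\rho^{(j)}\ge T$ on $[s,s+\lambda/2]$ or on $[s-\lambda/2,s]$, and both intervals lie in $J$. Let $s'$ be the left endpoint of the interval in question and $h=\lambda/(2j)$. By the mean value theorem for finite differences,
$$\sum_{i=0}^j(-1)^{j-i}\binom ji\rho(s'+ih)=h^j\rho^{(j)}(\xi)\ge h^jT$$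
for some $\xi\in[s',s'+jh]$. The left side is at most $2^jc_3/Z$, so $T\le c_3(4j)^j\lambda^{-j}Z^{-1}$.
\end{proof}

\subsection*{Six points}
Rescale $I=[s_I,s_I+\lambda]$ by $s=s_I+\lambda\theta$, $0\le\theta\le1$, and regard $s$ and $t=g(s)=\gamma(s)+\rho(s)$ as functions of $\theta$. Both are $O(1)$. We have $ds/d\theta=\lambda\le\delta$, the higher derivatives of $s$ vanish, and by Lemma~\ref{lem:deriv}, for $1\le j\le5$,
$$\Bigl|\frac{d^jt}{d\theta^j}\Bigr|=\lambda^j\bigl|\gamma^{(j)}+\rho^{(j)}\bigr|\ll\lambda^j+Z^{-1}\ll\delta^j ,$$
because $Z^{-1}=\delta^5\le\delta^j$. The last inequality fails for $j\ge6$, and this is what limits the determinant to size six. By Leibniz's rule, each monomial $f=s^it^k$ with $i,k\le2$ satisfies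
\begin{equation}\label{eq:fder}
|d^jf/d\theta^j|\ll\delta^j\qquad(0\le j\le5).
\end{equation}

Let $f_1,\dots,f_6$ be such monomials and $\theta_1,\dots,\theta_6$ distinct points of a subinterval of $[0,1]$ of length $\tau$. Recall Newton's interpolation formula
$$f(\theta_n)=\sum_{j=1}^{n}f[\theta_1,\dots,\theta_j]\prod_{i<j}(\theta_n-\theta_i),$$
in which the divided difference $f[\theta_1,\dots,\theta_j]$ equals $f^{(j-1)}(\xi)/(j-1)!$ for some $\xi$ in the smallest interval containing the nodes. The formula factors the matrix $(f_l(\theta_n))_{n,l}$ as a lower triangular matrix with diagonal entries $\prod_{i<n}(\theta_n-\theta_i)$ times the matrix $(f_l[\theta_1,\dots,\theta_j])_{j,l}$, whose $j$-th row is $\ll\delta^{j-1}$ by \eqref{eq:fder}. Therefore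
\begin{equation}\label{eq:six}
|\det(f_l(\theta_n))|\ll\tau^{15}\,\delta^{0+1+2+3+4+5}=(\tau\delta)^{15}.
\end{equation}
This is the estimate that was out of reach in Section~\ref{sec:small}: the full fifteenth power of $\tau\delta$, which may be much smaller than $Z^{-1/5}$.

\begin{proof}[Proof of Proposition~\ref{prop:high}]
Let $\mathcal S$ be the set of solutions on the piece $(J,g)$ whose parameter $\theta$ lies in a given subinterval of $[0,1]$ of length at most $\tau$. Distinct elements of $\mathcal S$ have distinct $\theta$, so \eqref{eq:six} applies to any six of them.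

\emph{Bidegree $(2,1)$.} The left side of \eqref{eq:detcond} is $\ll D^6E^3(\tau\delta)^{15}$. It is less than $1$ if $\tau=\min(1,c\,\delta^{-1}D^{-2/5}E^{-1/5})$ with a small constant $c>0$. By Lemma~\ref{lem:det}, $\mathcal S$ lies on a nonzero form $H$ of bidegree $(2,1)$. As $b\ge2$, the irreducible form $G$ does not divide $H$, so B\'ezout's theorem gives $|\mathcal S|\le a+2b$. Covering $[0,1]$ by at most $1+1/\tau$ subintervals and using \eqref{eq:DE}, we find that $I$ carries
$$\ll1+Z^{-1/5}D^{2/5}E^{1/5}\ll1+Z^{-1/5}D^{2/5}\cdot Z^{1/5}D^{-3/10}=1+D^{1/10}$$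
solutions.

\emph{Bidegree $(1,2)$.} Now the left side of \eqref{eq:detcond} is $\ll D^3E^6(\tau\delta)^{15}$, and we take $\tau=\min(1,c\,\delta^{-1}D^{-1/5}E^{-2/5})$. As $a\ge2$, the form $G$ divides no nonzero form of bidegree $(1,2)$, so $|\mathcal S|\le2a+b$, and $I$ carries
$$\ll1+Z^{-1/5}D^{1/5}E^{2/5}\ll1+Z^{-1/5}D^{1/5}\cdot Z^{2/5}D^{-3/5}=1+Z^{1/5}D^{-2/5}$$
solutions.

The smaller of the two bounds holds for each of the $O(\log Z)$ intervals $I$ on each of the $O(1)$ pieces, and $O(1)$ solutions were discarded.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:box}]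
The case $\min(D,E)<Z^{1/5}$ was settled in Section~\ref{sec:fix}. Otherwise there are $O(Z^{1/5})$ arcs, each with at most $400$ forms $G$ by Corollary~\ref{cor:components}, and Propositions~\ref{prop:low} and~\ref{prop:high} bound the number of solutions on each. This proves Proposition~\ref{prop:box}, and with it Theorem~\ref{thm:upper}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Decomp}
\emph{On additive and multiplicative decompositions of sets of integers composed from a given set of primes, II. (Multiplicative decompositions.)},
\texttt{http://real.mtak.hu/149835/1/segysegIV\_submitted.pdf}.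

\bibitem{Evertse}
Evertse, Invent. Math. \textbf{75} (1984), 561--584.

\end{thebibliography}
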